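\title{Uniform bounds for postulation numbers, regularity and relation type of parameter ideals}

\begin{abstract}
Let $A$ be a Noetherian local ring of dimension $d\ge 1$. We prove that if the postulation numbers of the parameter ideals of $A$ are uniformly bounded from above, then so are their relation types and the Castelnuovo--Mumford regularities of their associated graded rings. All three bounds exist exactly when $\operatorname{depth}\hat A_{\mathfrak p}=d-\dim\hat A/\mathfrak p$ for every prime $\mathfrak p$ of the completion $\hat A$ with $\dim\hat A/\mathfrak p\ge 2$. For sufficiency, duality moves the relations of a parameter ideal to a fixed ring of dimension at most one, over which kernels of matrices of bounded size are generated in bounded degrees. For necessity, we construct parameter ideals whose Hilbert functions, in a limit, detect the lowest local cohomology module at the generic points of the locus where the depth condition fails.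
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $(A,\mathfrak m)$ be a Noetherian local ring of dimension $d\ge1$. A \emph{parameter ideal} of $A$ is an ideal $\mathfrak q=(x_1,\dots,x_d)$ generated by a system of parameters. To an $\mathfrak m$-primary ideal $I$ we attach three integers. Let $G=G_I(A)=\bigoplus_{n\ge0}I^n/I^{n+1}$ be the associated graded ring and $G_+=\bigoplus_{n>0}I^n/I^{n+1}$.
\begin{itemize}
\item The \emph{regularity} is $\operatorname{reg}G_I(A)=\max_i\{a_i+i\}$, where $a_i$ is the largest $n$ with $H^i_{G_+}(G)_n\neq0$, and $a_i=-\infty$ if $H^i_{G_+}(G)=0$.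
\item Let $h_I(n)=\ell_A(I^n/I^{n+1})$ for $n\ge0$ and $h_I(n)=0$ for $n<0$, and let $p_I$ be the Hilbert polynomial, so that $h_I(n)=p_I(n)$ for $n\gg0$. The \emph{postulation number} $n(I)$ is the largest $n\in\mathbb Z$ with $h_I(n)\neq p_I(n)$. It may be negative.
\item Write $I=(x_1,\dots,x_r)$ and map $A[T_1,\dots,T_r]$ onto the Rees algebra $A[It]=\bigoplus_{n\ge0}I^nt^n$ by $T_i\mapsto x_it$. The \emph{relation type} $\operatorname{reltype}(I)$ is the smallest $N\ge1$ such that the kernel is generated by homogeneous elements of degree at most $N$. It does not depend on the choice of generators.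
\end{itemize}
We say that one of these invariants is \emph{uniformly bounded} if there is an integer $N$ such that it is at most $N$ for every parameter ideal of $A$.

For a parameter ideal $\mathfrak q=(x_1,\dots,x_d)$ there are two natural surjections,
\[
(A/\mathfrak q)[T_1,\dots,T_d]\to G_{\mathfrak q}(A),\qquad A[T_1,\dots,T_d]/(x_iT_j-x_jT_i)\to A[\mathfrak qt].
\]
If $A$ is Cohen--Macaulay, then $x_1,\dots,x_d$ is a regular sequence and both maps are isomorphisms (for the second one see also Section~\ref{sec:sufficient}). Then $\operatorname{reg}G_{\mathfrak q}(A)=0$ and $\operatorname{reltype}(\mathfrak q)=1$, and $n(\mathfrak q)=-d$ because $p_{\mathfrak q}(n)=\ell(A/\mathfrak q)\binom{n+d-1}{d-1}$ vanishes at $n=-1,\dots,-(d-1)$ but not at $n=-d$. In general each invariant records up to which degree the failure of $x_1,\dots,x_d$ to be a regular sequence produces something new, and a uniform bound is a property of the ring $A$.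

Two comparisons are known. First, $n(I)\le\operatorname{reg}G_I(A)$; this can be read off from the Grothendieck--Serre formula
\begin{equation}\label{eq:GS}
h_I(n)-p_I(n)=\sum_i(-1)^i\,\ell\big(H^i_{G_+}(G)_n\big)\qquad(n\in\mathbb Z),
\end{equation}
whose right side vanishes for $n>\max_ia_i$. Second, the relation type of parameter ideals of $A$ is uniformly bounded if and only if $\operatorname{reg}G_{\mathfrak q}(A)$ is. This leaves the following question, which comes from \cite{source}.

\medskip\noindent\textbf{Question.} \emph{Suppose that the postulation number of parameter ideals of $A$ is uniformly bounded. Is the relation type of parameter ideals, or equivalently the regularity of their associated graded rings, uniformly bounded?}\medskip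

Formula \eqref{eq:GS} gives a reason for doubt: the postulation number sees only an alternating sum of lengths, in which terms can cancel, while the regularity sees each term. The hypothesis, however, concerns all parameter ideals at once, and among them one can find ideals for which a single term survives. The answer is yes, and the rings in question can be described. We use the convention $\dim 0=-\infty$.

\begin{theorem}\label{thm:main}
Let $(A,\mathfrak m)$ be a Noetherian local ring with $d=\dim A\ge1$ and completion $\hat A$. The following are equivalent: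
\begin{itemize}
\item[(1)] the relation type of parameter ideals of $A$ is uniformly bounded;
\item[(2)] $\operatorname{reg}G_{\mathfrak q}(A)$ is uniformly bounded for parameter ideals $\mathfrak q$;
\item[(3)] $n(\mathfrak q)$ is uniformly bounded from above for parameter ideals $\mathfrak q$;
\item[(4)] $\dim\hat A/\mathfrak a\le1$, where $\mathfrak a=\prod_{i<d}\operatorname{Ann}_{\hat A}H^i_{\mathfrak m}(\hat A)$; equivalently, $\operatorname{depth}\hat A_{\mathfrak p}=d-\dim\hat A/\mathfrak p$ for all primes $\mathfrak p$ of $\hat A$ with $\dim\hat A/\mathfrak p\ge2$.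
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $A$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] If $\hat A$ is equidimensional, the three bounds exist if and only if the non-Cohen--Macaulay locus of $\hat A$ has dimension at most $1$.
\item[(b)] If $d\le2$, the three bounds exist.
\item[(c)] For every $d\ge3$ and every field $k$, all three bounds fail for the $d$-dimensional ring $k[[X_1,\dots,X_d,W]]/(W^2,WX_3,\dots,WX_d)$.
\end{itemize}
\end{corollary}

The implications $(1)\Rightarrow(2)\Rightarrow(3)$ are the known facts above, and we use $(1)\Rightarrow(2)$ without proof. We prove $(4)\Rightarrow(1)$ in Sections~\ref{sec:dimone} and~\ref{sec:sufficient}, and $(3)\Rightarrow(4)$ in Sections~\ref{sec:test}--\ref{sec:end}. In particular the chain $(3)\Rightarrow(4)\Rightarrow(1)$ uses neither of the two known facts. Section~\ref{sec:example} shows by hand why the threshold in (4) lies between dimensions one and two.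

\section{A three-dimensional example}\label{sec:example}

Let $k$ be a field, $A'=k[[u_1,u_2,z]]$, $C=A'/zA'=k[[u_1,u_2]]$ and
\[
A=k[[u_1,u_2,z,w]]/(w^2,wz)=A'\oplus wC .
\]
This is the ring of Corollary~\ref{cor:main}(c) for $d=3$. It is the regular ring $A'$ with a nilpotent part supported on the surface $z=0$. Fix $b\ge3$ and put
\[
f_1=u_1^b,\qquad f_2=u_1^{b-1}u_2+z,\qquad f_3=u_2^b,\qquad \mathfrak q=(f_1,f_2,f_3)A .
\]
In $A'$ the $f_i$ form a regular sequence with $A'/(f)\cong C/(u_1^b,u_2^b)$ of length $b^2$. In $C$ they generate $I=(\nu_1,\nu_2,\nu_3)$ with $\nu_1=u_1^b$, $\nu_2=u_1^{b-1}u_2$, $\nu_3=u_2^b$: three elements in a ring of dimension two. Since $\mathfrak q^n=(f)^nA'\oplus wI^n$, the ideal $\mathfrak q$ is a parameter ideal and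
\[
\ell(A/\mathfrak q^n)=b^2\binom{n+2}{3}+\ell(C/I^n).
\]

The ideal $I^n$ is generated by the monomials $u_1^{nb-E}u_2^{E}$ with $E$ in the set $\mathcal E_n=\bigcup_{j=0}^n\{jb,jb+1,\dots,jb+n-j\}$. There are $\binom{nb+1}2$ monomials of degree less than $nb$. A monomial $u_1^\alpha u_2^\beta$ of degree at least $nb$ lies outside $I^n$ if and only if the nonempty interval $[nb-\alpha,\beta]$ misses $\mathcal E_n$. Since $0,nb\in\mathcal E_n$, such an interval lies strictly between two consecutive elements of $\mathcal E_n$, and two consecutive elements at distance $g$ leave room for $\binom g2$ intervals. The blocks $j$ and $j+1$ of $\mathcal E_n$ leave a gap of distance $b-i$, $i=n-j$, when $i\le b-2$, and no gap otherwise. Therefore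
\begin{equation}\label{eq:colength}
\ell(C/I^n)=\binom{nb+1}{2}+\sum_{i=1}^{\min(n,\,b-2)}\binom{b-i}{2}.
\end{equation}
Taking differences, for $n\ge0$,
\[
h_{\mathfrak q}(n)=b^2\binom{n+2}2+\binom{(n+1)b+1}{2}-\binom{nb+1}{2}+\epsilon(n),
\]
where $\epsilon(n)=\binom{b-n-1}{2}$ for $n\le b-3$ and $\epsilon(n)=0$ for $n\ge b-2$. All terms but $\epsilon(n)$ are polynomials in $n$, and $\epsilon(b-3)=1$. Hence $n(\mathfrak q)=b-3$, and the postulation number is unbounded: the gaps between the multiples of $b$ are filled in steps of size one, and this takes about $b$ steps.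

The relation type shows the same delay. Since $\nu_2^b=\nu_1^{b-1}\nu_3$, the form $w(T_2^b-T_1^{b-1}T_3)$ is a relation of $\mathfrak q$. A relation of degree $n<b$ has the form $F+wH$ with $F\in A'[T]_n$, $H\in C[T]_n$, $F(f)=0$ and $H(\nu)=0$. The coefficients of $F$ lie in $(f)\subseteq\mathfrak m_{A'}$ because $f$ is a regular sequence. The coefficients of $H$ lie in $\mathfrak m_C$: their constant terms give a $k$-linear relation among the monomials $\nu^\gamma$, $|\gamma|=n$, and these are distinct for $n<b$. So all these relations lie in the ideal $\mathfrak m_{A'}A'[T]\oplus w\mathfrak m_CC[T]$, which does not contain $w(T_2^b-T_1^{b-1}T_3)$. Thus $\operatorname{reltype}(\mathfrak q)\ge b$.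

Now let the nilpotent part be supported on a curve: $A'=k[[u,z_1,z_2]]$, $C=A'/(z_1,z_2)=k[[u]]$, $A=A'\oplus wC$ with $w^2=0$. A parameter ideal $(f)$ of $A'$ has image $I=(u^a)$ in $C$, and $\ell(C/I^n)=na$. So $h_{\mathfrak q}(n)=p_{\mathfrak q}(n)$ for all $n\ge0$, where $\mathfrak q=(f)A$, whatever $f$ is. In dimension one there is no room for gaps.

The proof of Theorem~\ref{thm:main} follows these two computations. For $(4)\Rightarrow(1)$, duality replaces the splitting $A=A'\oplus wC$ by an exact triangle, in which one term produces no relations and the other is defined over a fixed ring $C$ of dimension at most one. For $(3)\Rightarrow(4)$ we use ideals like $\mathfrak q$ above and meet three difficulties. The ring does not split, so we replace $u_i$ by $l$-th powers of parameters and let $l\to\infty$, which localizes the length at finitely many primes $\mathfrak p$. The defect of $A_{\mathfrak p}$ may sit in a local cohomology module $H^j$ with $j>0$ rather than in $H^0$, and then $j+3$ monomials are needed in place of three. Finally, $A$ need not contain a field,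 so the universal computation is done over $\mathbb Z$.

\section{Preliminaries}\label{sec:prelim}

\subsection{Reduction to complete rings}
A parameter ideal of $A$ extends to a parameter ideal of $\hat A$. Conversely, let $(y_1,\dots,y_d)$ be a parameter ideal of $\hat A$. Choose $s$ with $\hat{\mathfrak m}^s\subseteq\hat{\mathfrak m}(y)$ and $x_i\in A$ with $x_i-y_i\in\hat{\mathfrak m}^s$. Then $(x)\hat A\subseteq(y)\subseteq(x)\hat A+\hat{\mathfrak m}(y)$, so $(x)\hat A=(y)$ by Nakayama's lemma. The ring $G_{\mathfrak q}(A)$ does not change under $A\to\hat A$. Neither does the relation type: if $\mathcal J$ is the ideal of relations of $\mathfrak q$, then $\mathcal J\otimes_A\hat A$ is that of $\mathfrak q\hat A$, and $\mathcal J/(\mathcal J_{\le N})$ vanishes if and only if it does after tensoring with the faithfully flat algebra $\hat A$. \emph{From now on $A$ is complete.}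

\subsection{The postulation number as a degree}

\begin{lemma}\label{lem:post}
For an $\mathfrak m$-primary ideal $I$, the series $g_I(\xi)=(1-\xi)^d\sum_{n\ge0}h_I(n)\xi^n$ is a nonzero polynomial with $\deg g_I=n(I)+d$, and
\[
(1-\xi)^{d+1}\sum_{n\ge0}\ell(A/I^n)\xi^n=\xi\,g_I(\xi).
\]
\end{lemma}

\begin{proof}
As $\deg p_I=d-1$, the $d$-th differences of $h_I$ vanish for $n\gg0$, so $g_I=\sum_jg_j\xi^j$ is a polynomial, nonzero since $g_0=\ell(A/I)$. Let $D$ be its degree. Let $c(\nu)$ be the coefficient of $\xi^\nu$ in $(1-\xi)^{-d}$, $\nu\in\mathbb Z$, and let $c^*(\nu)=(\nu+1)\cdots(\nu+d-1)/(d-1)!$. Then $c(\nu)=c^*(\nu)$ for $\nu>-d$, while $c(-d)=0$ and $c^*(-d)=(-1)^{d-1}$. We have $h_I(n)=\sum_jg_jc(n-j)$ and $p_I(n)=\sum_jg_jc^*(n-j)$ for all $n\in\mathbb Z$. These agree for $n>D-d$ and differ by $\pm g_D\ne0$ for $n=D-d$. The last formula holds since $\ell(A/I^{n+1})-\ell(A/I^n)=h_I(n)$.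
\end{proof}

\subsection{Complexes}
We write $H_i=H^{-i}$ and $M[j]^i=M^{i+j}$, so a module $M$ gives a complex $M[j]$ in homological degree $j$. For a ring $\Lambda$, $D(\Lambda)$ is the derived category of $\Lambda$-modules, $D^b_{fg}(\Lambda)$ the subcategory of complexes with bounded, finitely generated cohomology, and $\tau^{<j}$, $\tau^{\le j}$, $\tau^{>j}$ are the canonical truncations. For $x=x_1,\dots,x_r$ in $\Lambda$, let $\operatorname{Kos}(x;\Lambda)$ be the Koszul complex, in homological degrees $0,\dots,r$, and $\operatorname{Kos}(x;M)=\operatorname{Kos}(x;\Lambda)\otimes_\Lambda M$; we write $H_i(x;M)$ for its homology. If $\Lambda$ is Noetherian, $R\Gamma_{(x)}M$ is represented by $\check C\otimes M$, where $\check C$ is the \v{C}ech complex $\Lambda\to\bigoplus_i\Lambda_{x_i}\to\cdots$, and the natural map $R\Gamma_{(x)}M\to M$ is induced by the projection $\check C\to\check C^0=\Lambda$. We use three times: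
\begin{itemize}
\item[(K)] \emph{For a bounded complex $M$, the map $\operatorname{Kos}(x;R\Gamma_{(x)}M)\to\operatorname{Kos}(x;M)$ is a quasi-isomorphism.}
\end{itemize}
Indeed, the kernel of $\check C\otimes M\to M$ is a bounded complex whose terms are sums of modules on each of which some $x_i$ is invertible, and the Koszul homology of such a module vanishes because it is killed by $x_i$.

\subsection{Regularity over a local base ring}
Let $C$ be a Noetherian local ring and $T=(T_1,\dots,T_d)$ variables of degree $1$. For a finitely generated graded $C[T]$-module $M$ put $\operatorname{reg}M=\max\{n+i:H^i_{(T)}(M)_n\ne0\}$, with $\operatorname{reg}0=-\infty$. Each $H^i_{(T)}(M)_n$ is a finitely generated $C$-module and is zero for $n\gg0$; this holds for free modules and follows in general by descending induction on $i$ from a sequence $0\to M'\to F\to M\to0$ with $F$ free.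
\begin{itemize}
\item[(R1)] \emph{$M$ is generated in degrees at most $\operatorname{reg}M$.} By (K) there is a spectral sequence $H_p(T;H^j_{(T)}(M))\Rightarrow H_{p-j}(T;M)$. So $(M/TM)_n=H_0(T;M)_n$ is filtered by subquotients of the modules $H_j(T;H^j_{(T)}(M))_n$, which are subquotients of sums of copies of $H^j_{(T)}(M)_{n-j}$. These vanish for $n>\operatorname{reg}M$.
\item[(R2)] \emph{If $0\to M'\to M\to M''\to0$ is exact, then $\operatorname{reg}M\le\max(\operatorname{reg}M',\operatorname{reg}M'')$, $\operatorname{reg}M'\le\max(\operatorname{reg}M,\operatorname{reg}M''+1)$ and $\operatorname{reg}M''\le\max(\operatorname{reg}M,\operatorname{reg}M'-1)$.} This is the long exact sequence.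
\item[(R3)] \emph{$\operatorname{reg}L[T](-a)\le a$ for a finitely generated $C$-module $L$}, since $H^i_{(T)}(L[T])$ vanishes for $i\ne d$ and lives in degrees at most $-d$ for $i=d$.
\item[(R4)] \emph{If $\pi\in\mathfrak m_C$ is $M$-regular, then $\operatorname{reg}M\le\operatorname{reg}M/\pi M$.} If $H^i_{(T)}(M/\pi M)_n=0$, then $\pi$ is surjective on the finitely generated $C$-module $H^i_{(T)}(M)_n$, which vanishes by Nakayama's lemma.
\end{itemize}

\subsection{Koszul Euler characteristics}
Let $\Lambda$ be Noetherian local, $M$ a finitely generated $\Lambda$-module, $x_1,\dots,x_r\in\mathfrak m_\Lambda$ with $\ell(M/xM)<\infty$, and $\chi(x;M)=\sum_i(-1)^i\ell H_i(x;M)$. The function $\chi(x;-)$ is additive on short exact sequences. By \cite[Ch.~IV]{Serre}, $\chi(x;M)$ is $r!$ times the coefficient of $n^r$ in the polynomial that gives $\ell(M/(x)^nM)$ for $n\gg0$. Thus $\chi(x;M)\ge0$, with equality if $\dim M<r$, and $\chi(x;M)$ is the multiplicity $e(x;M)>0$ if $\dim M=r$. We have $\operatorname{Kos}(x;M)=\operatorname{Kos}(x_2,\dots,x_r;\operatorname{cone}(x_1\colon M\to M))$,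 and the cone has homology $M/x_1M$ and $0:_Mx_1$. This gives two rules.
\begin{itemize}
\item[(E1)] $\chi(x;M)=\chi(x_2,\dots,x_r;M/x_1M)-\chi(x_2,\dots,x_r;0:_Mx_1)\le\chi(x_2,\dots,x_r;M/x_1M)$. Iterating, $\chi(x;M)\le\ell(M/xM)$.
\item[(E2)] The triangle $\operatorname{cone}(x_1)\to\operatorname{cone}(x_1x_1')\to\operatorname{cone}(x_1')\to$ shows that $\chi$ is additive when $x_1$ is replaced by a product. Hence $\chi(x_1^l,\dots,x_r^l;M)=l^r\chi(x;M)$.
\end{itemize}

\subsection{Duality and the two forms of condition (4)}\label{sub:duality}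
The complete ring $A$ is a quotient of a regular local ring, so it has a normalized dualizing complex $D^\bullet$. We recall its properties from \cite[Ch.~V]{Hartshorne}. It is a bounded complex of injective modules with finitely generated cohomology and $D^{-i}=\bigoplus_{\dim A/\mathfrak p=i}E(A/\mathfrak p)$, where $E(-)$ is the injective hull. Put $E=E(A/\mathfrak m)$ and $K^i=H^{-i}(D^\bullet)$, so $K^i=0$ unless $0\le i\le d$. The functor $R\mathrm{Hom}_A(-,D^\bullet)$ preserves $D^b_{fg}(A)$, and for $M\in D^b_{fg}(A)$
\[
M\cong R\mathrm{Hom}(R\mathrm{Hom}(M,D^\bullet),D^\bullet),\qquad R\Gamma_{\mathfrak m}M\cong\operatorname{Hom}_A(R\mathrm{Hom}_A(M,D^\bullet),E)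
\]
(biduality and local duality). So $H^i_{\mathfrak m}(A)$ is the Matlis dual of $K^i$, the two modules have the same annihilator, and $\mathfrak a=\prod_{i<d}\operatorname{Ann}K^i$. For a prime $\mathfrak p$, the complex $D^\bullet_{\mathfrak p}[-\dim A/\mathfrak p]$ is a normalized dualizing complex of $A_{\mathfrak p}$, so
\begin{equation}\label{eq:localdual}
H^{j}_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})\ \text{ is the Matlis dual over $A_{\mathfrak p}$ of }\ (K^{j+\dim A/\mathfrak p})_{\mathfrak p}.
\end{equation}
With $j<0$ this gives $\dim K^i\le i$, hence $\dim A/\mathfrak a\le d-1$. Moreover $\mathfrak p\supseteq\mathfrak a$ if and only if $K^i_{\mathfrak p}\ne0$ for some $i<d$, that is, if and only if $H^j_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})\ne0$ for some $j<d-\dim A/\mathfrak p$. Since depth is the least degree of a nonzero local cohomology module,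
\[
\mathfrak p\supseteq\mathfrak a\iff\operatorname{depth}A_{\mathfrak p}<d-\dim A/\mathfrak p .
\]
As $\operatorname{depth}A_{\mathfrak p}\le\dim A_{\mathfrak p}\le d-\dim A/\mathfrak p$ for all $\mathfrak p$, the two forms of condition (4) agree. The case $\mathfrak p=\mathfrak m$ shows that $\mathfrak a=A$ exactly when $A$ is Cohen--Macaulay.

\section{Uniform bounds over base rings of dimension at most one}\label{sec:dimone}

The aim of this section is a finiteness principle: over $C[T]$ with $\dim C\le1$, the kernel of a matrix is generated in degrees bounded in terms of the size and the degrees of the matrix, whatever its entries are. Over a field this comes from the finiteness of the set of possible Hilbert functions. Over a one-dimensional domain we reduce modulo one element $\pi$, and the point is that the Hilbert function modulo $\pi$ is determined by the Hilbert function over the fraction field. The number $d$ of variables $T_i$ is fixed throughout.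

\begin{lemma}\label{lem:HF}
Given integers $s,\delta$, only finitely many functions occur as Hilbert functions of $\operatorname{im}\varphi$, where $k$ is any field and $\varphi\colon F_1\to F_0$ is a degree-$0$ map of graded free $k[T]$-modules of rank at most $s$ with generator degrees in $[-\delta,\delta]$.
\end{lemma}

\begin{proof}
Fix one of the finitely many choices of ranks and degrees. The universal matrix of this shape, whose coefficients are indeterminates, lives over $\Lambda[T]$ with $\Lambda$ a polynomial ring over $\mathbb Z$ in finitely many variables. Let $M$ be its cokernel. Every $\varphi$ arises from a homomorphism $\Lambda\to k$; if $P'$ is its kernel, then $\operatorname{coker}\varphi=M\otimes_\Lambda k$ has the Hilbert function of $M\otimes\kappa(P')$. By generic freeness, for each prime $P$ of $\Lambda$ there is $f\notin P$ such that $(M\otimes\Lambda/P)_f$ is free over the domain $(\Lambda/P)_f$. Its graded pieces are finitely generated direct summands, hence projective of constant rank. So the Hilbert function of $M\otimes\kappa(P')$ is the same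 for all $P'\in V(P)\setminus V(f)$. By Noetherian induction $\operatorname{Spec}\Lambda$ is a finite union of such sets. Thus finitely many Hilbert functions of cokernels occur, and hence of images.
\end{proof}

\begin{lemma}\label{lem:regfield}
Fix integers $a_1,\dots,a_s$ and a function $h\colon\mathbb Z\to\mathbb N_0$. There is $\rho$ such that, for every field $k$, every graded quotient of $F=\bigoplus_ik[T](-a_i)$ with Hilbert function $h$ has regularity at most $\rho$.
\end{lemma}

\begin{proof}
Let $\Sigma$ be the set of monomial submodules $I\subseteq F$ such that $F/I$ has Hilbert function $h$. Viewing $I$ as a set of monomials, $\Sigma$ does not depend on $k$. We claim that $\Sigma$ is finite. Suppose not. As $F$ has finitely many monomials of degree at most $n$, we can choose infinite sets $\Sigma\supseteq\Sigma_1\supseteq\Sigma_2\supseteq\cdots$ such that all members of $\Sigma_n$ agree in degrees at most $n$. Let $I^{(n)}$ be generated by this common part; it agrees with the members of $\Sigma_n$ in degrees at most $n$. The chain $I^{(1)}\subseteq I^{(2)}\subseteq\cdots$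 stabilizes, say $I^{(n)}=I^\infty$ for $n\ge n_0$. In degree $j$, $I^\infty$ agrees with the members of $\Sigma_n$ for $n\ge\max(n_0,j)$, so $I^\infty\in\Sigma$. Every $I\in\Sigma_{n_0}$ contains $I^\infty$ and has the same Hilbert function, so $I=I^\infty$, although $\Sigma_{n_0}$ is infinite. This proves the claim.

Each $I\in\Sigma$ is a direct sum of shifted monomial ideals. Their Taylor resolutions have generators in the degrees of least common multiples of monomial generators, so the degrees in which $F/I$ has nonzero graded Betti numbers are bounded by some $\rho$ independent of $k$ and of $I\in\Sigma$. Now let $R\subseteq F$ be graded with $F/R$ of Hilbert function $h$, and fix a term order. Then $\operatorname{in}(R)\in\Sigma$, and graded Betti numbers do not decrease under passage to the initial module. So the minimal free resolution of $F/R$ has generators in degrees at most $\rho$, and $\operatorname{reg}F/R\le\rho$ by (R2) and (R3).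
\end{proof}

\begin{lemma}\label{lem:regartin}
Let $(C,\mathfrak m_C,k)$ be Noetherian local, $\bar G=\bigoplus_iL_i[T](-a_i)$ a finite sum with $L_i$ of finite length, and $h$ a function. There is $\rho$ such that every graded quotient $\bar N$ of $\bar G$ with $\ell(\bar N_n)=h(n)$ for all $n$ has regularity at most $\rho$.
\end{lemma}

\begin{proof}
Put $\operatorname{gr}\bar N=\bigoplus_j\mathfrak m_C^j\bar N/\mathfrak m_C^{j+1}\bar N$, graded by the $T$-degree only. It is a quotient of the graded free $k[T]$-module $\operatorname{gr}\bar G=\bigoplus_i\operatorname{gr}(L_i)\otimes_kk[T](-a_i)$, of finite rank $\sum_i\ell(L_i)$, and its Hilbert function is $h$. Lemma~\ref{lem:regfield} bounds the regularity of $\operatorname{gr}\bar N$, hence of each summand $\mathfrak m_C^j\bar N/\mathfrak m_C^{j+1}\bar N$, by some $\rho$. By (R2) along the finite filtration $\mathfrak m_C^j\bar N$, $\operatorname{reg}\bar N\le\rho$.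
\end{proof}

Dimension one enters through two elementary facts about modules over a Noetherian local ring $C$. Let $\mu$ denote the minimal number of generators.
\begin{itemize}
\item[(L)] \emph{If $\pi$ is $N$-regular, $\ell(N/\pi N)<\infty$ and $N'\subseteq N$ has finite colength, then $\ell(N'/\pi N')=\ell(N/\pi N)$.} Compute $\ell(N/\pi N')$ through $N'$ and through $\pi N$, and use $\pi N/\pi N'\cong N/N'$.
\item[(G)] \emph{If $\dim C\le1$ and $M$ is finitely generated, then $\sup\{\mu(M'):M'\subseteq M\}<\infty$.} Such bounds add in short exact sequences, so by a prime filtration we may take $M=O=C/\mathfrak p$. If $O$ is a field the bound is $1$. If $\dim O=1$ and $0\ne\pi\in\mathfrak m_O$, every ideal $I\ne0$ has finite colength, so $\mu(I)\le\ell(I/\pi I)=\ell(O/\pi O)$ by (L).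
\end{itemize}
Fact (G) fails in dimension two, where $\mu(\mathfrak m^n)=n+1$ in $k[[u_1,u_2]]$.

\begin{lemma}\label{lem:kernel}
Let $C$ be Noetherian local with $\dim C\le1$. For all $s,\delta$ there is $\sigma$ such that, for every degree-$0$ map $\varphi\colon F_1\to F_0$ of graded free $C[T]$-modules of rank at most $s$ with generator degrees in $[-\delta,\delta]$, the kernel of $\varphi$ is generated in degrees at most $\sigma$.
\end{lemma}

\begin{proof}
Call the statement $S(C)$. ``Bounded'' means bounded in terms of $C,s,\delta$. There are finitely many possibilities for $F_1$ and $F_0$, so we fix them. Put $N=\operatorname{im}\varphi$. If $\operatorname{reg}N\le\rho$, then $\operatorname{reg}\ker\varphi\le\max(\delta,\rho+1)$ by (R2) and (R3), and (R1) concludes. So for domains it suffices to bound $\operatorname{reg}N$.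

\emph{$C$ is a field.} Then $N$ is a quotient of $F_1$ with one of finitely many Hilbert functions (Lemma~\ref{lem:HF}), and Lemma~\ref{lem:regfield} bounds $\operatorname{reg}N$.

\emph{$C=O$ is a one-dimensional domain.} Let $\mathcal K$ be its fraction field and fix $0\ne\pi\in\mathfrak m_O$. Each $N_n\subseteq(F_0)_n$ is finitely generated and torsion-free, so it contains a free module of the same rank with torsion cokernel, which has finite length. By (L),
\[
\ell(N_n/\pi N_n)=\ell(O/\pi O)\cdot\dim_{\mathcal K}\operatorname{im}(\varphi\otimes\mathcal K)_n .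
\]
By Lemma~\ref{lem:HF} over $\mathcal K$, finitely many such functions of $n$ occur. As $N/\pi N$ is a quotient of $F_1/\pi F_1$, Lemma~\ref{lem:regartin} bounds $\operatorname{reg}N/\pi N$, and (R4) bounds $\operatorname{reg}N$.

\emph{General $C$.} We use induction on the length of a filtration of $C$ by ideals with quotients of the form $C/\mathfrak p_i$, $\mathfrak p_i$ prime. If the length is $1$, $C$ is a domain. Otherwise the first ideal is $aC$ with $\operatorname{Ann}a=\mathfrak p$ prime, and $C'=C/aC\ne0$ has a shorter filtration. So $S(C')$ holds, and $S(\bar C)$ holds for the domain $\bar C=C/\mathfrak p$; bars denote reduction modulo $\mathfrak p$. By $S(C')$ the kernel of $\varphi'=\varphi\otimes C'$ is generated in bounded degrees, and by (G), applied to the boundedly many graded pieces of $F_1\otimes C'$ in question, by boundedly many homogeneous elements. Lift them to homogeneous $g_1,\dots,g_m\in F_1$. Multiplication by $a$ gives an isomorphism $\bar F_0\cong aF_0$, and $\varphi(g_i)\in aF_0$, so $\varphi(g_i)=af_i$ with $f_i\in\bar F_0$. Define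
\begin{align*}
\Psi&\colon\textstyle\bigoplus_iC[T](-\deg g_i)\oplus F_1\to F_1,&\Psi(c,h)&=\textstyle\sum_ic_ig_i+ah,\\
\psi&\colon\textstyle\bigoplus_i\bar C[T](-\deg g_i)\oplus\bar F_1\to\bar F_0,&\psi(c,h)&=\textstyle\sum_ic_if_i+\bar\varphi(h).
\end{align*}
Then $\varphi\Psi(c,h)=a\psi(\bar c,\bar h)$, so $\Psi(c,h)\in\ker\varphi$ if and only if $(\bar c,\bar h)\in\ker\psi$. Every element of $\ker\varphi$ is of the form $\Psi(c,h)$, because its image modulo $a$ lies in $\ker\varphi'$. Hence $\ker\varphi$ is the image under $\Psi$ of the preimage of $\ker\psi$. This preimage is generated by lifts of generators of $\ker\psi$, which have bounded degrees by $S(\bar C)$, and by $\mathfrak p$ times the basis elements.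
\end{proof}

\begin{lemma}\label{lem:kernel2}
Let $\dim C\le1$, let $G$ be a finitely generated graded $C[T]$-module, and let $s,\delta$ be given. There is $\sigma$ such that the kernel of every degree-$0$ map $\alpha\colon G\to\mathcal Q$ is generated in degrees at most $\sigma$, whenever $\mathcal Q$ is the cokernel of a map $F_1\to F_0$ as in Lemma~\ref{lem:kernel}.
\end{lemma}

\begin{proof}
Fix a surjection $F\to G$ from a graded free module of finite rank, and lift $F\to G\to\mathcal Q$ to a degree-$0$ map $F\to F_0$. The kernel of $F\to\mathcal Q$ is the projection to $F$ of $\ker(F\oplus F_1\to F_0)$, and it maps onto $\ker\alpha$. Apply Lemma~\ref{lem:kernel}.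
\end{proof}

The last lemma is the general form of the computation $\ell(C/I^n)=na$ in Section~\ref{sec:example}. The relation $T_2^b-T_1^{b-1}T_3$ found there shows that it fails for $L=C=k[[u_1,u_2]]$ and $d=3$. For an ideal $\mathfrak q$ put $R_{\mathfrak q}(L)=\bigoplus_n\mathfrak q^nL\,t^n\subseteq L[t]$.

\begin{lemma}\label{lem:rees}
Let $\dim C\le1$ and let $L$ be a finitely generated $C$-module. There is $\rho$ such that, for all $x_1,\dots,x_d\in\mathfrak m_C$ generating an $\mathfrak m_C$-primary ideal $\mathfrak q$, the kernel $J$ of $L[T]\to L[t]$, $T_i\mapsto x_it$, is generated in degrees at most $\rho$.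
\end{lemma}

\begin{proof}
The image is $R_{\mathfrak q}(L)$, so by (R1)--(R3) it suffices to bound $\operatorname{reg}R_{\mathfrak q}(L)$ independently of $x$. Let $L_0=H^0_{\mathfrak m_C}(L)$ and $\bar L=L/L_0$. Suppose $\bar L\ne0$, and fix an $\bar L$-regular element $\pi\in\mathfrak m_C$; then $\bar L/\pi\bar L$ has finite length because $\dim\bar L\le1$. Since $\mathfrak q^n\bar L$ has finite colength in $\bar L$, (L) gives $\ell(\mathfrak q^n\bar L/\pi\mathfrak q^n\bar L)=\ell(\bar L/\pi\bar L)$ for all $n\ge0$. So $R_{\mathfrak q}(\bar L)/\pi R_{\mathfrak q}(\bar L)$ is a quotient of the fixed module $(\bar L/\pi\bar L)[T]$ with a fixed Hilbert function. Lemma~\ref{lem:regartin} and (R4) bound $\operatorname{reg}R_{\mathfrak q}(\bar L)$.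

The kernel of $R_{\mathfrak q}(L)\to R_{\mathfrak q}(\bar L)$ in degree $n$ is $\mathfrak q^nL\cap L_0\subseteq\mathfrak m_C^nL\cap L_0$. By the Artin--Rees lemma and $\ell(L_0)<\infty$, this is zero for $n\ge n_0$ with $n_0$ independent of $\mathfrak q$. A module concentrated in degrees less than $n_0$ equals its $H^0_{(T)}$ and has regularity less than $n_0$. Now (R2) bounds $\operatorname{reg}R_{\mathfrak q}(L)$.
\end{proof}

\section{Condition (4) bounds the relation type}\label{sec:sufficient}

\begin{proposition}\label{prop:sufficient}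
If $\dim A/\mathfrak a\le1$, the relation type of parameter ideals of $A$ is uniformly bounded.
\end{proposition}

The nonlinear relations of a parameter ideal form a $\operatorname{Tor}_1$ module of $A$. We split $A$ in the derived category into a part whose local cohomology is concentrated in degree $d$, which behaves like a Cohen--Macaulay module and contributes nothing to $\operatorname{Tor}_1$, and a part supported on $V(\mathfrak a)$.

\subsection{The triangle}
The lowest cohomology of $D^\bullet$ is $K^d$, in degree $-d$. Apply $R\mathrm{Hom}_A(-,D^\bullet)$ to the triangle $K^d[d]\to D^\bullet\to\tau^{>-d}D^\bullet\to$. By biduality $R\mathrm{Hom}(D^\bullet,D^\bullet)\cong A$, so we obtain a triangle in $D^b_{fg}(A)$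
\begin{equation}\label{eq:triangle}
\mathcal L\to A\to\mathcal B\to,\qquad\mathcal L=R\mathrm{Hom}(\tau^{>-d}D^\bullet,D^\bullet),\quad\mathcal B=R\mathrm{Hom}(K^d[d],D^\bullet),
\end{equation}
with the following properties.
\begin{itemize}
\item The cohomology of $\mathcal L$ is killed by $\mathfrak a^d$. Indeed $\tau^{>-d}D^\bullet$ is built by triangles from the $K^i[i]$, $0\le i<d$, so each $H^j(\mathcal L)$ is filtered by subquotients of the modules $H^j(R\mathrm{Hom}(K^i[i],D^\bullet))$, which are killed by $\mathfrak a$.
\item $H^i(\mathcal L)=0$ for $i<0$. Indeed $H^i(\mathcal B)=H^{i-d}(\operatorname{Hom}(K^d,D^\bullet))=0$ for $i<0$, since $D^j=0$ for $j<-d$, and $H^{i-1}(\mathcal B)\to H^i(\mathcal L)\to H^i(A)$ is exact.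
\item $R\Gamma_{\mathfrak m}\mathcal B\cong\operatorname{Hom}(K^d[d],E)=H^d_{\mathfrak m}(A)[-d]$, by local duality and biduality.
\end{itemize}
To apply Section~\ref{sec:dimone} we need the terms of $\mathcal L$, not only its cohomology, to be modules over a ring of dimension at most one.

\begin{lemma}\label{lem:model}
There are integers $\beta\ge0$, $M\ge1$ and a complex $L^\bullet\cong\mathcal L$ in $D(A)$ of finitely generated $A$-modules killed by $\mathfrak a^M$, with $L^j=0$ unless $0\le j\le\beta$.
\end{lemma}

\begin{proof}
Let $I^\bullet$ be an injective resolution of $\mathcal L$ starting in degree $0$. As the cohomology of $\mathcal L$ is $\mathfrak a$-torsion, $R\Gamma_{\mathfrak a}\mathcal L\cong\mathcal L$, that is, $\Gamma_{\mathfrak a}I^\bullet\to I^\bullet$ is a quasi-isomorphism. Choose $\beta$ with $H^j(\mathcal L)=0$ for $j>\beta$ and let $J^\bullet=\tau^{\le\beta}\Gamma_{\mathfrak a}I^\bullet\cong\mathcal L$, with differential $\partial$. Put $L^{\beta+1}=0$. Given a finitely generated $L^{j+1}\subseteq J^{j+1}$, let $L^j\subseteq J^j$ be generated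 by preimages of generators of $L^{j+1}\cap\partial J^j$ and by cocycles representing generators of $H^j(J^\bullet)$. Then $\partial L^j=L^{j+1}\cap\partial J^j$, so $L^\bullet$ is a subcomplex, and $H^j(L^\bullet)\to H^j(J^\bullet)$ is surjective. It is injective because a cocycle in $L^j$ that bounds in $J^\bullet$ lies in $L^j\cap\partial J^{j-1}=\partial L^{j-1}$. Each $L^j$ is finitely generated and $\mathfrak a$-torsion, hence killed by a power of $\mathfrak a$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:sufficient}}
Put $C=A/\mathfrak a^M$, so $\dim C\le1$. The ring $C$ and the complex $L^\bullet$ depend only on $A$. Let $\mathfrak q=(x_1,\dots,x_d)$ be a parameter ideal. Let $P=\mathbb Z[X_1,\dots,X_d]$, $\mathfrak n=(X_1,\dots,X_d)$, $R(\mathfrak n)=\bigoplus_n\mathfrak n^nt^n\subseteq P[t]$, and make $A$ a $P$-algebra by $X_i\mapsto x_i$. The pair $(P,\mathfrak n)$ is the universal model for $(A,\mathfrak q)$; it lets us choose resolutions that do not depend on $\mathfrak q$.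

\emph{Step 1: the relations as a Tor module.} We have $R(\mathfrak n)=P[T]/(X_iT_j-X_jT_i)$. Indeed, the kernel of $P[T]\to P[t]$ is spanned by the differences $X^\alpha T^\gamma-X^{\alpha'}T^{\gamma'}$ with $\alpha+\gamma=\alpha'+\gamma'$ and $|\gamma|=|\gamma'|$. If $\gamma\ne\gamma'$, pick $i,j$ with $\gamma_j>\gamma'_j$ and $\gamma_i<\gamma'_i$; then $\alpha_i>\alpha_i'\ge0$, and replacing the factor $X_iT_j$ of $X^\alpha T^\gamma$ by $X_jT_i$ brings $\gamma$ closer to $\gamma'$. Hence $R(\mathfrak n)\otimes_PA=A[T]/(x_iT_j-x_jT_i)$. With $\mathcal J=\ker(A[T]\to A[\mathfrak qt])$ we get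
\[
\mathcal T:=\mathcal J/(x_iT_j-x_jT_i)=\bigoplus_n\ker(\mathfrak n^n\otimes_PA\to A)=\bigoplus_n\operatorname{Tor}_1^P(P/\mathfrak n^n,A).
\]
Multiplication by $X_i$ maps the sequence $0\to\mathfrak n^n\to P\to P/\mathfrak n^n\to0$ to the same sequence for $n+1$, and this map induces the action of $T_i$ on $\mathcal T$. If $\mathcal T$ is generated in degrees at most $\sigma$, then $\operatorname{reltype}(\mathfrak q)\le\max(1,\sigma)$.

\emph{Step 2: $\mathcal B$ contributes nothing.} Let $N=P/\mathfrak n^n$. We claim that $H_i(N\otimes^L_P\mathcal B)=0$ for $i\ge1$. The module $N$ has a finite filtration whose quotients $\mathfrak n^j/\mathfrak n^{j+1}$ are direct sums of copies of $P/\mathfrak n$. Since $\operatorname{Kos}(X;P)$ resolves $P/\mathfrak n$ and $\mathfrak q$ is $\mathfrak m$-primary, (K) gives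
\[
P/\mathfrak n\otimes^L_P\mathcal B=\operatorname{Kos}(x;\mathcal B)\cong\operatorname{Kos}(x;R\Gamma_{\mathfrak m}\mathcal B)\cong\operatorname{Kos}(x;H^d_{\mathfrak m}(A))[-d].
\]
This complex lives in homological degrees $-d,\dots,0$; here we use that $\mathfrak q$ has exactly $d$ generators. The claim follows, and \eqref{eq:triangle} gives $\operatorname{Tor}^P_1(N,A)\cong H_1(N\otimes^L_PL^\bullet)$, $A$-linearly and naturally in $N$. If $\mathfrak a=A$, then $L^\bullet=0$, so $\mathcal T=0$ and $\operatorname{reltype}(\mathfrak q)=1$. Assume $\mathfrak a\neq A$, so that $C$ is a local ring and $\mathfrak qC$ is $\mathfrak m_C$-primary.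

\emph{Step 3: back from $P/\mathfrak n^n$ to $\mathfrak n^n$.} We have $H_1(L^\bullet)=0$ and $H_0(L^\bullet)=\ker(L^0\to L^1)\subseteq L^0$. The long exact sequence of $0\to\mathfrak n^n\to P\to P/\mathfrak n^n\to0$ gives
\[
\mathcal T_n\cong\ker\big(H_0(\mathfrak n^n\otimes^L_PL^\bullet)\to L^0\big),
\]
compatibly with the $T_i$.

\emph{Step 4: a complex with fixed terms.} Choose once and for all a resolution $\mathcal E\to R(\mathfrak n)$ by finitely generated graded free $P[T]$-modules with $\mathcal E_0=P[T]$. Its degree-$n$ part is a $P$-free resolution of $\mathfrak n^n$, on which $T_i$ lifts multiplication by $X_i$. Let $\mathcal G=\mathcal E\otimes_PL^\bullet$, a complex of graded $C[T]$-modules with terms $\mathcal G_i=\bigoplus_{p-j=i}\mathcal E_p\otimes_PL^j$. Each $\mathcal G_i$ is a finite direct sum of modules $L^j[T](-a)$ and does not depend on $\mathfrak q$; only the differentials do. We have $H_0(\mathcal G)_n=H_0(\mathfrak n^n\otimes^L_PL^\bullet)$, and the map to $L^0$ in Step 3 is induced by the map of complexes $\mathcal G\to P[t]\otimes_PL^\bullet$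 coming from $\mathcal E\to R(\mathfrak n)\subseteq P[t]$. In homological degree $0$ this map is the projection $\mathcal G_0\to\mathcal E_0\otimes L^0=L^0[T]$ followed by $T_i\mapsto x_it$; its image is $R_{\mathfrak q}(L^0)$. It kills boundaries, since the target complex vanishes in homological degree $1$. So $\mathcal T$ is the quotient by the boundaries of
\[
\mathcal Z=\ker\big(\mathcal G_0\to\mathcal G_{-1}\oplus R_{\mathfrak q}(L^0)\big).
\]

\emph{Step 5: the bound.} By Lemma~\ref{lem:rees}, $R_{\mathfrak q}(L^0)=L^0[T]/J$ with $J$ generated in degrees at most $\rho$, and by (G), applied to $L^0[T]_n$ for $n\le\rho$, the number of generators is bounded independently of $\mathfrak q$. Adding these generators to fixed presentations of $\mathcal G_{-1}$ and $L^0[T]$, we present $\mathcal G_{-1}\oplus R_{\mathfrak q}(L^0)$ by graded free $C[T]$-modules whose ranks and generator degrees are bounded independently of $\mathfrak q$. By Lemma~\ref{lem:kernel2}, $\mathcal Z$, and hence $\mathcal T$, is generated in degrees at most $\sigma$ with $\sigma$ independent of $\mathfrak q$.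 \qed

\section{Test ideals and a limit}\label{sec:test}

The implication $(3)\Rightarrow(4)$ follows from the next statement, since $b$ is arbitrary in it. In the example of Section~\ref{sec:example} the inequality is an equality.

\begin{proposition}\label{prop:necessary}
Suppose that $c=\dim A/\mathfrak a\ge2$. For every integer $b\ge2$ there is a parameter ideal $\mathfrak q$ of $A$ with $n(\mathfrak q)\ge b-d$.
\end{proposition}

From here to Section~\ref{sec:end} we fix $b\ge2$, assume $c\ge2$, and put $e=d-c\ge1$.

\subsection{Parameters adapted to $V(\mathfrak a)$}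
We choose $z_1,\dots,z_e\in\mathfrak a^e$ with $\dim A/(z_1,\dots,z_i)=d-i$ for all $i$. Given $z_1,\dots,z_{i-1}$, the primes $\mathfrak p\supseteq(z_1,\dots,z_{i-1})$ with $\dim A/\mathfrak p=d-i+1$ are finite in number, and none contains $\mathfrak a^e$ because $d-i+1>c$; take $z_i\in\mathfrak a^e$ outside all of them. Let $s_1,\dots,s_c\in\mathfrak m$ be a system of parameters of $A/(z)$, and let
\[
\mathcal P=\{\mathfrak p\supseteq(z):\dim A/\mathfrak p=c\},
\]
a finite set of minimal primes of $(z)$. Let $\mathfrak p\in\mathcal P$. Then $zA_{\mathfrak p}$ is $\mathfrak pA_{\mathfrak p}$-primary. For $0\le i<e$ the module $K^{i+c}$ is killed by $\mathfrak a$, so its support has dimension at most $c$ and $(K^{i+c})_{\mathfrak p}$ has finite length. By \eqref{eq:localdual},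
\begin{equation}\label{eq:finite}
\begin{gathered}
H^i_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})\text{ has finite length $h^i(\mathfrak p)$ and is killed by $\mathfrak aA_{\mathfrak p}$ for }0\le i<e,\\
H^i_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})=0\text{ for }i>e.
\end{gathered}
\end{equation}
A prime $\mathfrak p\supseteq\mathfrak a$ with $\dim A/\mathfrak p=c$ contains $(z)$, so it lies in $\mathcal P$, and $\operatorname{depth}A_{\mathfrak p}<e$ by Section~\ref{sub:duality}. Hence
\[
j=\min\{i:h^i(\mathfrak p)\ne0\text{ for some }\mathfrak p\in\mathcal P\}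
\]
exists and $0\le j\le e-1$. In Section~\ref{sec:example}, $c=2$, $e=1$, $j=0$, $\mathcal P=\{(z,w)\}$ and $H^0_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})=wA_{\mathfrak p}$.

\subsection{The ideals}
Put $r=j+3$ and $y=e-j-1\ge0$. Let
\[
(\beta_1,\dots,\beta_r)=(0,1,b,2b,\dots,(r-2)b),\qquad B=\beta_r .
\]
What matters is that $\beta_1$ and $\beta_2$ differ by $1$ while any other two of the $\beta_k$ differ by at least $b-1$. Let $Q=\mathbb Z[Z_1,\dots,Z_e]$ and $\Omega=Q[U_1,\dots,U_c]$, and put $\nu_k=U_1^{B-\beta_k}U_2^{\beta_k}$; the two variables $U_1,U_2$ are available because $c\ge2$. Define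
\[
f_1=\nu_1=U_1^B,\qquad f_k=\nu_k+Z_{k-1}\ \ (2\le k\le r-1),\qquad f_r=\nu_r=U_2^B,
\]
\[
\mathfrak f=(f_1,\dots,f_r,\;Z_{j+2},\dots,Z_e,\;U_3,\dots,U_c)\subseteq\Omega,\qquad N_n=\Omega/\mathfrak f^n .
\]
The ideal $\mathfrak f$ has $r+y+c-2=d$ generators. Exactly $j+1$ of the variables $Z_i$ are coupled to monomials; the reason for this number appears at the end of Section~\ref{sec:local}. The remaining variables are added to complete a system of parameters. The radical of $\mathfrak f$ contains all $U_i$ and $Z_i$, since $Z_{k-1}=f_k-\nu_k$ and $\nu_k^B\in(U_1^B)$ for $2\le k\le r-1$. For $l\ge1$ let $\mathfrak q_l\subseteq A$ be generated by the images of the $d$ generators under $U_i\mapsto s_i^l$, $Z_i\mapsto z_i$. Its radical contains all $s_i$ and $z_i$, so $\mathfrak q_l$ is a parameter ideal. We regard $A$ and $A_{\mathfrak p}$ as $Q$-algebras by $Z_i\mapsto z_i$.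

\subsection{The limit $l\to\infty$}
The lengths $\ell(A/\mathfrak q_l^n)$ involve all of $A$. To leading order in $l$ they depend only on the rings $A_{\mathfrak p}$, $\mathfrak p\in\mathcal P$, where \eqref{eq:finite} is available.

\begin{lemma}\label{lem:limit}
For $\mathfrak p\in\mathcal P$ put $\varepsilon_{\mathfrak p}=\chi(s;A/\mathfrak p)>0$ and $H_{\mathfrak p}(n)=\ell_{A_{\mathfrak p}}(N_n\otimes_QA_{\mathfrak p})$. For every $n\ge0$,
\[
\lim_{l\to\infty}l^{-c}\,\ell(A/\mathfrak q_l^n)=\mathcal H(n):=\sum_{\mathfrak p\in\mathcal P}\varepsilon_{\mathfrak p}H_{\mathfrak p}(n).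
\]
\end{lemma}

\begin{proof}
Let $\mathcal M=N_n\otimes_QA=A[U]/\mathfrak f^nA[U]$; it does not depend on $l$. The $U_i$ and $Z_i$ are nilpotent on $N_n$, so $\mathcal M$ is a finitely generated $A$-module killed by some $(z)^\kappa$, and the $U_i$ are nilpotent on it. With $v_i=U_i-s_i^l$ we have $A/\mathfrak q_l^n=\mathcal M/v\mathcal M$. Elements of $A[U]$ outside $(\mathfrak m,U)$ act on $\mathcal M$ as a unit plus a nilpotent, so $\mathcal M$ is a finitely generated module over the local ring $A[U]_{(\mathfrak m,U)}$, which has the residue field of $A$ and whose maximal ideal contains the $v_i$. Let $\mathcal M_i=(U)^i\mathcal M/(U)^{i+1}\mathcal M$; finitely many are nonzero. They are modules over the $c$-dimensional local ring $A/(z)^\kappa$, of which $s$ is a system of parameters, and $v_i$ acts on them as $-s_i^l$. By (E1), additivity and (E2),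
\[
\ell(\mathcal M/v\mathcal M)\ge\chi(v;\mathcal M)=\sum_i\chi(s_1^l,\dots,s_c^l;\mathcal M_i)=l^c\sum_i\chi(s;\mathcal M_i)=l^c\chi(s;\mathcal M).
\]
On the other hand, the images of the $(U)^i\mathcal M$ filter $\mathcal M/v\mathcal M$ by quotients of the $\mathcal M_i/v\mathcal M_i$, so
\[
\ell(\mathcal M/v\mathcal M)\le\sum_i\ell\big(\mathcal M_i/(s_1^l,\dots,s_c^l)\mathcal M_i\big)=l^c\sum_i\chi(s;\mathcal M_i)+o(l^c).
\]
The last equality is Lech's formula \cite[Thm.~14.12]{Matsumura} over $A/(z)^\kappa$: for a finitely generated module $M$ over a $c$-dimensional local ring with system of parameters $s$, $l^{-c}\ell(M/(s_1^l,\dots,s_c^l)M)$ tends to the multiplicity of $M$ in dimension $c$, which is $\chi(s;M)$. So the limit is $\chi(s;\mathcal M)$. In a prime filtration of the $A$-module $\mathcal M$, all primes contain $(z)$, a prime $\mathfrak p\in\mathcal P$ occurs $\ell(\mathcal M_{\mathfrak p})=H_{\mathfrak p}(n)$ times, and the other primes have $\chi(s;A/\mathfrak p)=0$. Hence $\chi(s;\mathcal M)=\mathcal H(n)$.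
\end{proof}

\section{Where the local cohomology enters}\label{sec:local}

Fix $\mathfrak p\in\mathcal P$ and write $R=A_{\mathfrak p}$. We compute $H_{\mathfrak p}(n)=\ell\operatorname{Tor}_0^Q(N_n,R)$ as an Euler characteristic, which is a polynomial in $n$, corrected by higher Tor modules. These depend only on the finite-length modules in \eqref{eq:finite}.

Let $P=\mathbb Z[X_1,\dots,X_r,Y_1,\dots,Y_y,W_3,\dots,W_c]\to\Omega$ send the $d$ variables to the generators of $\mathfrak f$ in the order listed, and let $\mathfrak n=(X,Y,W)$. Since $Z_{k-1}=f_k-\nu_k$, the ring $\Omega$ is a polynomial ring over $\mathbb Z$ in $U_1,U_2,f_2,\dots,f_{r-1},Z_{j+2},\dots,Z_e,U_3,\dots,U_c$. As $X_1\mapsto U_1^B$ and $X_r\mapsto U_2^B$, the $P$-module $\Omega$ is free with basis $U_1^{i}U_2^{i'}$, $0\le i,i'<B$.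

\begin{lemma}\label{lem:N}
Let $N=N_n$.
\begin{itemize}
\item[(a)] $N=\Omega\otimes_PP/\mathfrak n^n$ is a free abelian group of rank $B^2\binom{n+d-1}{d}$.
\item[(b)] $N$ has a resolution $\mathcal F$ of length $e$ by finitely generated free $Q$-modules.
\item[(c)] $N$ has a finite filtration by $Q$-submodules whose quotients are direct sums of copies of $\mathbb Z=Q/(Z)$.
\item[(d)] $\sum_i(-1)^i\ell\operatorname{Tor}^Q_i(N,R)=B^2\binom{n+d-1}{d}\chi(z;R)$, and all lengths are finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The group $P/\mathfrak n^n$ is free on the monomials of degree less than $n$ in $d$ variables. (b) The elements $Z_i\otimes1-1\otimes Z_i$ form a regular sequence on the polynomial module $Q\otimes_{\mathbb Z}N$, with quotient $N$; let $\mathcal F$ be their Koszul complex, with $Q$ acting on the first factor. (c) Take the submodules $0:_N(Z)^i$, which exhaust $N$ as $Z$ is nilpotent. Multiplication by the monomials of degree $i$ in $Z$ embeds $N/(0:_N(Z)^i)$ into a power of $N$. So the quotients of the filtration are free abelian groups, and they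 are killed by $Z$. (d) $\operatorname{Tor}^Q_i(\mathbb Z,R)=H_i(z;R)$ has finite length; use (c), additivity and (a).
\end{proof}

Let $\Phi=\tau^{<e}R\Gamma_{\mathfrak pR}(R)\in D(R)$. By \eqref{eq:finite} and the minimality of $j$, its cohomology modules are the $H^i_{\mathfrak pR}(R)$ with $j\le i\le e-1$, and there is a triangle $\Phi\to R\Gamma_{\mathfrak pR}R\to H^e_{\mathfrak pR}(R)[-e]\to$. By (K), $\mathbb Z\otimes^L_QR\Gamma_{\mathfrak pR}R\to\mathbb Z\otimes^L_QR$ is an isomorphism, so by Lemma~\ref{lem:N}(c) the same holds with $N_n$ in place of $\mathbb Z$. By Lemma~\ref{lem:N}(b), $H_i(N_n\otimes^L_QH^e_{\mathfrak pR}(R)[-e])=\operatorname{Tor}^Q_{i+e}(N_n,H^e_{\mathfrak pR}(R))=0$ for $i\ge1$. Therefore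
\begin{equation}\label{eq:torPhi}
\operatorname{Tor}^Q_i(N_n,R)\cong H_i(N_n\otimes^L_Q\Phi)\qquad(i\ge1).
\end{equation}

In Section~\ref{sec:example}, $z$ kills $wC$, so the contribution of $wC$ could be computed after setting $z=0$. Here the $z_i$ kill the cohomology of $\Phi$, but this alone does not let us set $Z=0$ in $N_n\otimes_Q^L\Phi$. The choice $z_i\in\mathfrak a^e$, rather than $z_i\in\mathfrak a$, was made for this purpose. Represent $\Phi$ by a complex of $R$-modules, and for $a_1,\dots,a_i\in R$ let $\Phi_{(a_1,\dots,a_i)}$ be this complex regarded over $R[Z_1,\dots,Z_i]$, with $Z_\iota$ acting as $a_\iota$.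

\begin{lemma}\label{lem:trivial}
$\Phi_{(z_1,\dots,z_e)}\cong\Phi_{(0,\dots,0)}$ in $D(R[Z_1,\dots,Z_e])$.
\end{lemma}

\begin{proof}
(i) \emph{Let $\Lambda$ be a commutative $R$-algebra and $M$ a complex of $\Lambda$-modules with at most $\varrho$ nonzero cohomology modules, each killed by $a_1,\dots,a_\varrho\in R$. Then $a_1\cdots a_\varrho=0$ in $\operatorname{End}_{D(\Lambda)}(M)$.} Multiplication by $a\in R$ commutes with all morphisms of $D(\Lambda)$. For $\varrho=1$, $M$ is isomorphic to a shifted module killed by $a_1$. For $\varrho>1$ let $i$ be the top degree of cohomology and consider $\tau^{<i}M\xrightarrow{\iota}M\xrightarrow{\eta}H^i(M)[-i]\to$. Then $\eta a_\varrho=a_\varrho\eta=0$, so $a_\varrho=\iota g$ for some $g\colon M\to\tau^{<i}M$, and $a_1\cdots a_\varrho=\iota\circ(a_1\cdots a_{\varrho-1})\circ g=0$ by induction applied to $\tau^{<i}M$.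

(ii) \emph{Let $\zeta$ be an endomorphism of a complex $M$ of $\Lambda$-modules, and let $M_\zeta$ be $M$ regarded over $\Lambda[Z]$ with $Z$ acting as $\zeta$. If $\zeta=0$ in $D(\Lambda)$, then $M_\zeta\cong M_0$ in $D(\Lambda[Z])$.} The exact sequence $0\to M[Z]\xrightarrow{Z-\zeta}M[Z]\to M_\zeta\to0$ shows that $M_\zeta$ is a cone of $Z-\zeta$. The exact functor $-\otimes_\Lambda\Lambda[Z]$ sends $\zeta$ to the zero morphism of $D(\Lambda[Z])$. So $Z-\zeta=Z$ there, and cones of the same morphism are isomorphic.

We show $\Phi_{(z_1,\dots,z_i)}\cong\Phi_{(0,\dots,0)}$ in $D(R[Z_1,\dots,Z_i])$ by induction on $i$; there is nothing to prove for $i=0$. Let $\Lambda=R[Z_1,\dots,Z_{i-1}]$ and $M=\Phi_{(z_1,\dots,z_{i-1})}$. It has at most $e$ cohomology modules, killed by $\mathfrak aR$, and $z_i$ is a sum of products of $e$ elements of $\mathfrak aR$. By (i), $z_i=0$ on $M$ in $D(\Lambda)$, and by (ii), $\Phi_{(z_1,\dots,z_i)}\cong\Phi_{(z_1,\dots,z_{i-1},0)}$. The latter is the restriction of $M$ along $\Lambda[Z_i]\to\Lambda$, $Z_i\mapsto0$, an exact functor, and $M\cong\Phi_{(0,\dots,0)}$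 by induction.
\end{proof}

Put $\Theta_p(n)=\operatorname{Tor}^Q_p(N_n,\mathbb Z)$, and for a finitely generated abelian group $G$ put $\lambda_q(G)=\ell_RH_q(G\otimes^L_{\mathbb Z}\Phi)$. The function $\lambda_q$ is additive in direct sums. Since $G$ has a free resolution of length at most $1$ and $\Phi$ has finite-length homology in homological degrees $-(e-1),\dots,-j$, the numbers $\lambda_q(G)$ are finite, almost all zero, and
\begin{equation}\label{eq:lambda}
\lambda_q(G)=0\ \text{ for }q>1-j,\qquad\lambda_{1-j}(\mathbb Z^\theta)=0,\qquad\lambda_{-j}(\mathbb Z^\theta)=\theta\,h^j(\mathfrak p).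
\end{equation}

\begin{proposition}\label{prop:formula}
For all $n\ge0$,
\[
H_{\mathfrak p}(n)=B^2\binom{n+d-1}{d}\chi(z;R)+\sum_{i\ge1}(-1)^{i-1}\sum_p\lambda_{i-p}(\Theta_p(n)).
\]
\end{proposition}

\begin{proof}
The functor $\mathcal F\otimes_Q-$ preserves quasi-isomorphisms of complexes of $R[Z]$-modules. So Lemma~\ref{lem:trivial} gives $N_n\otimes^L_Q\Phi\cong\mathcal F\otimes_Q\Phi_{(0,\dots,0)}=\mathcal K\otimes_{\mathbb Z}\Phi$ in $D(R)$, where $\mathcal K=\mathcal F\otimes_Q\mathbb Z$ is a bounded complex of finitely generated free abelian groups with $H_p(\mathcal K)=\Theta_p(n)$. The boundaries of $\mathcal K$ are free, so each $\mathcal K_p$ is the sum of the cycles and a complement isomorphic to the boundaries in degree $p-1$. Thus $\mathcal K$ is the direct sum of free resolutions of the $\Theta_p(n)[p]$. By \eqref{eq:torPhi}, $\ell\operatorname{Tor}^Q_i(N_n,R)=\sum_p\lambda_{i-p}(\Theta_p(n))$ for $i\ge1$. Solve Lemma~\ref{lem:N}(d) for the term $i=0$.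
\end{proof}

The proposition explains the shape of $\mathfrak f$. Ignoring torsion in the groups $\Theta_p(n)$, the module $H^{i'}_{\mathfrak pR}(R)$ contributes to $\operatorname{Tor}_i$ through $\Theta_{i+i'}(n)$. If the essential part of $\Theta_p(n)$ vanishes for $p>j+1$, then among all pairs $i\ge1$, $i'\ge j$ only $(i,i')=(1,j)$ survives, and no cancellation is possible. Coupling exactly $j+1$ variables $Z_i$ to monomials achieves this.

\section{The groups $\Theta_p(n)$}\label{sec:groups}

The groups $\Theta_p(n)$ no longer involve $A$. The complex $\operatorname{Kos}(Z;\Omega)$ is a resolution of $\mathbb Z[U]=\Omega/(Z)$ by free $\Omega$-modules, hence by free $P$-modules. So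
\[
\Theta_p(n)=H_p(\operatorname{Kos}(Z;N_n))=H_p(\operatorname{Kos}(Z;\Omega)\otimes_PP/\mathfrak n^n)=\operatorname{Tor}^P_p(P/\mathfrak n^n,\mathbb Z[U]),
\]
where $X_k$ acts on $\mathbb Z[U]$ as $\nu_k$, $Y_i$ as $0$ and $W_i$ as $U_i$. Put
\[
S=\mathbb Z[U_1,U_2],\quad P'=\mathbb Z[X_1,\dots,X_r],\quad P''=P'[Y],\quad\mathfrak n'=(X)P',\quad\mathfrak n''=(X,Y)P'',
\]
and $\Theta'_p(m)=\operatorname{Tor}^{P'}_p(P'/\mathfrak n'^m,S)$. The $P'$-module $S$ is finitely generated. We first remove the inessential variables $W$ and $Y$.

\subsection{Removing $W$ and $Y$}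

\begin{lemma}\label{lem:remove}
There are integers $\varrho_k(m)\ge0$, for $k,m\ge1$, zero for $k>y$, such that each series $(1-\xi)^{r+y}\sum_m\varrho_k(m)\xi^m$ is a polynomial of degree at most $y$ and
\[
\Theta_p(n)\cong\bigoplus_{\omega\in\mathbb N^{c-2},\,|\omega|<n}\Big(\Theta'_p(n-|\omega|)\oplus\bigoplus_{k\ge1}\operatorname{Tor}^{P'}_{p-k}(\mathbb Z,S)^{\varrho_k(n-|\omega|)}\Big).
\]
\end{lemma}

\begin{proof}
We have $\mathbb Z[U]=S\otimes_{P''}P$ with $P=P''[W]$ flat over $P''$, so $\Theta_p(n)=\operatorname{Tor}^{P''}_p(P/\mathfrak n^n,S)$. As a $P''$-module, $P/\mathfrak n^n=\bigoplus_{|\omega|<n}(P''/\mathfrak n''^{\,n-|\omega|})W^\omega$. It remains to compute $\operatorname{Tor}^{P''}_p(P''/\mathfrak n''^m,S)$ for $m\ge1$.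

Let $\mathcal S\to S$ be a $P'$-free resolution. Since $\operatorname{Kos}(Y;P'')$ is a complex of free $P'$-modules resolving $P'$, the complex $\operatorname{Kos}(Y;P'')\otimes_{P'}\mathcal S$ is a $P''$-free resolution of $S$, on which target $Y$ acts as $0$. Hence $\operatorname{Tor}^{P''}_p(P''/\mathfrak n''^m,S)=H_p(\mathbf K\otimes_{P'}\mathcal S)$ with $\mathbf K=\operatorname{Kos}(Y;P''/\mathfrak n''^m)$. Grade by total degree, the Koszul generators having degree $1$. In position $k$ and degree $g$, $\mathbf K$ equals $\bigwedge^k\mathbb Z^y\otimes P''_{g-k}$ if $g-k\le m-1$, and is zero otherwise. For $g<m$, $\mathbf K_g=\operatorname{Kos}(Y;P'')_g$ has only the homology $P'_g$ in position $0$. For $g\ge m$, $\mathbf K_g$ consists of the positions at least $k=g-m+1\ge1$ of $\operatorname{Kos}(Y;P'')_g$, which is exact in positive positions. So $\mathbf K_g$ has homology only in position $k$, and this homology embeds into position $k-1$ of $\operatorname{Kos}(Y;P'')_g$. We conclude that $H_0(\mathbf K)=P'/\mathfrak n'^m$ and that, for $k\ge1$, $H_k(\mathbf K)$ is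 a free abelian group concentrated in degree $m-1+k$, of rank
\[
\varrho_k(m)=\sum_{i\ge0}(-1)^i\binom{y}{k+i}\operatorname{rank}P''_{m-1-i}.
\]
Thus $(1-\xi)^{r+y}\sum_m\varrho_k(m)\xi^m=\sum_{i\ge0}(-1)^i\binom y{k+i}\xi^{1+i}$, of degree at most $y-k+1\le y$.

For $k\ge1$ the group $\bigwedge^k\mathbb Z^y\otimes P''_{m-1}\subseteq\mathbf K_k$ consists of cycles, is killed by $X$, and maps onto $H_k(\mathbf K)$. A section of this surjection of free abelian groups is a $P'$-linear map of complexes $H_k(\mathbf K)[k]\to\mathbf K$. Together with the inclusion $P'/\mathfrak n'^m\subseteq\mathbf K_0$ these sections give a quasi-isomorphism $P'/\mathfrak n'^m\oplus\bigoplus_{k\ge1}\mathbb Z^{\varrho_k(m)}[k]\to\mathbf K$ of complexes of $P'$-modules. Tensor it with $\mathcal S$.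
\end{proof}

\subsection{The top group as a module of homomorphisms}
Let $P_1=\mathbb Z[X_1,X_r]$. Then $S$ is $P_1$-free with basis $U_1^iU_2^{i'}$, $0\le i,i'<B$, so $S\otimes_{P_1}P'=S[X_2,\dots,X_{r-1}]$ is $P'$-free. The elements $X_k-\nu_k$, $2\le k\le r-1$, form a regular sequence in this ring with quotient $S$. Their Koszul complex is a $P'$-free resolution of $S$ of length $r-2=j+1$, and therefore
\[
\Theta'_p(m)=H_p(\mathcal C),\qquad\mathcal C=\operatorname{Kos}\big(X_2-\nu_2,\dots,X_{r-1}-\nu_{r-1};\;S\otimes_{P_1}P'/\mathfrak n'^m\big),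
\]
a complex of finitely generated free abelian groups in degrees $0,\dots,r-2$.

Let $\phi\colon S\to P_1$ be the $P_1$-linear map sending $U_1^{B-1}U_2^{B-1}$ to $1$ and the other basis elements to $0$. For two basis elements with exponents $(i,i')$ and $(\iota,\iota')$, $\phi$ of the product is nonzero only if $i+\iota\equiv i'+\iota'\equiv B-1\pmod B$, which forces $i+\iota=i'+\iota'=B-1$, and then it is $1$. So the pairing $(a,a')\mapsto\phi(aa')$ has a permutation matrix, and $S\cong\operatorname{Hom}_{P_1}(S,P_1)$ as $S$-modules. Hence $S\otimes_{P_1}M\cong\operatorname{Hom}_{P_1}(S,M)$ for every $P'$-module $M$, compatibly with the actions of $S$ and $P'$. The top Koszul homology consists of the $\psi$ killed by all $X_k-\nu_k$, that is, with $X_k\psi(a)=\psi(\nu_ka)$. So for every field $F$, with subscript $F$ denoting $-\otimes_{\mathbb Z}F$,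
\begin{equation}\label{eq:hom}
H_{r-2}(\mathcal C\otimes F)\cong\operatorname{Hom}_{P'_F}(S_F,P'_F/\mathfrak n'^mP'_F).
\end{equation}

\subsection{Counting the homomorphisms}

\begin{lemma}\label{lem:count}
The number $\theta(m)=\dim_F\operatorname{Hom}_{P'_F}(S_F,P'_F/\mathfrak n'^mP'_F)$ does not depend on the field $F$, and $\sum_{m\ge1}\theta(m)\xi^m=\Pi(\xi)/(1-\xi)^r$, where $\Pi$ is a polynomial with nonnegative coefficients and $\deg\Pi\ge b$.
\end{lemma}

For $r=3$ the complex $\mathcal C\otimes F$ is one endomorphism of a finite-dimensional space, so $\theta(m)$ is also the dimension of its cokernel $S_F/(\nu_1,\nu_2,\nu_3)^m$, given by \eqref{eq:colength}. In general we count connected components of graphs.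

\begin{proof}
Let $e_1,\dots,e_r$ be the standard basis of $\mathbb Z^r$. For $\gamma\in\mathbb Z^r$ put $|\gamma|=\sum_k\gamma_k$ (the \emph{level}), $E(\gamma)=\sum_k\gamma_k\beta_k$ and $\deg\gamma=(|\gamma|B-E(\gamma),E(\gamma))\in\mathbb Z^2$. Then $\deg$ is linear and $\deg e_k\in\mathbb N^2$ is the exponent of $\nu_k$. For $m\in\mathbb Z$ and $\delta\in\mathbb Z^2$ let $\Gamma(m,\delta)$ be the graph with vertices
\[
\{\gamma\in\mathbb Z^r:\ |\gamma|\le m-1,\ \deg\gamma-\delta\in\mathbb N^2\}
\]
and with edges $\gamma'\,$---$\,\gamma'+e_k$ for all $k$ and all vertices $\gamma'$ with $|\gamma'|\le m-2$; note that $\gamma'+e_k$ is then a vertex. Vertices may have negative coordinates.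

\emph{Step 1: $\theta(m)$ is the number of pairs $(\delta,\Xi)$ with $\Xi$ a connected component of $\Gamma(m,\delta)$ contained in $\mathbb N^r$.} An $F$-linear map $\psi$ is given by $\psi(U^w)=\sum a(w,\gamma)X^\gamma$, where $w\in\mathbb N^2$ and $\gamma\in\mathbb N^r$, $|\gamma|\le m-1$. Put $a(w,\gamma)=0$ for $\gamma\in\mathbb Z^r\setminus\mathbb N^r$. The map is $P'_F$-linear if and only if $\psi(U^{w+\deg e_k})=X_k\psi(U^w)$ for all $w,k$, that is,
\[
a(w+\deg e_k,\gamma'+e_k)=a(w,\gamma')\qquad(w\in\mathbb N^2,\ \gamma'\in\mathbb Z^r,\ |\gamma'|\le m-2);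
\]
for $\gamma'+e_k\notin\mathbb N^r$ both sides are zero. The two index pairs have the same value of $\delta=\deg\gamma-w$. For fixed $\delta$, the pairs $(w,\gamma)$ correspond to the vertices $\gamma$ of $\Gamma(m,\delta)$, and the equations correspond to the edges. So $\psi$ is the same as a family of functions on the graphs $\Gamma(m,\delta)$ that are constant on components and vanish outside $\mathbb N^r$. Since $\theta(m)<\infty$, finitely many components lie in $\mathbb N^r$, and their indicator functions form a basis. The count does not involve $F$.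

\emph{Step 2: translation.} For $\kappa\in\mathbb Z^r$, translation by $\kappa$ is an isomorphism $\Gamma(m,\delta)\to\Gamma(m+|\kappa|,\delta+\deg\kappa)$. So $\mathbb Z^r$ acts on the set of triples $(m,\delta,\Xi)$ with $\Xi$ a \emph{finite} component of $\Gamma(m,\delta)$, and the action is free. A component contained in $\mathbb N^r$ is finite, since levels are at most $m-1$. Each orbit $o$ has a unique member $(m_o,\delta_o,\Xi_o)$ for which the componentwise minimum of $\Xi_o$ is $0$; here $m_o\ge1$. The translate by $\kappa$ lies in $\mathbb N^r$ if and only if $\kappa\in\mathbb N^r$. Hence $\theta(m)=\sum_o\#\{\kappa\in\mathbb N^r:|\kappa|=m-m_o\}$, and $\Pi(\xi)=\sum_o\xi^{m_o}$. It remains to show that there are finitely many orbits and that one has $m_o=b$.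

Put $\eta=(m-1)B-\delta_1-\delta_2$ and $\epsilon(\gamma)=E(\gamma)-\delta_2$. A point $\gamma$ of level $m-1-i$, $i\ge0$, is a vertex if and only if
\begin{equation}\label{eq:window}
0\le\epsilon(\gamma)\le\eta-iB .
\end{equation}
The number $\eta$ is invariant under translation. Two vertices $\gamma'$ and $\gamma'+e_k-e_i$ of level $m-2$ are both joined to $\gamma'+e_k$; we call the passage from one to the other a \emph{move}. It changes $\epsilon$ by $\beta_k-\beta_i$. Every component contains a vertex of level $m-1$, reached by adding $e_1$ repeatedly.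

\emph{Step 3: finitely many orbits.} Suppose $\eta\ge3B-1$; we show that every component is infinite. Let $\gamma$ be a vertex of level $m-1$. If $\epsilon(\gamma)\le\eta-B$, then $\gamma-e_1$ is a vertex; otherwise $\epsilon(\gamma)\ge 2B$ and $\gamma-e_r$ is a vertex. So the component contains a vertex $\gamma'$ of level $m-2$, with $0\le\epsilon(\gamma')\le\eta-B$. The move by $e_2-e_1$ raises $\epsilon$ by $1$ and the move by $e_1-e_r$ lowers it by $B$. If $\epsilon(\gamma')+B\le\eta-B$, make the first move $B$ times and then the second. Otherwise $\epsilon(\gamma')>\eta-2B\ge B-1$, and we make the second move first. In both cases \eqref{eq:window} holds throughout, and we reach $\gamma'+v$ with $v=B(e_2-e_1)+e_1-e_r\ne0$ and the same $\epsilon$. Iterating, the component contains $\gamma'+iv$ for all $i\ge0$.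

Now each orbit has a member in which $0$ is a vertex of $\Xi$ of level $m-1$. Then $m=1$, the component $\Xi$ is determined by $\delta$, and $\delta$ is determined by $\eta$ and $\delta_2$, which satisfy $0\le-\delta_2\le\eta\le3B-2$.

\emph{Step 4: an orbit with $m_o=b$.} Take $m=b$, $\delta_2=0$ and $\eta=B+b-2$. By \eqref{eq:window}, the vertices of level $b-2$ have $0\le E\le b-2$, and there are no vertices of lower level, since $\eta-2B<0$. So two vertices of level $b-2$ in the same component are connected by moves. A move must change $E$ by at most $b-2$, so it is $\pm(e_2-e_1)$. The vertices reached from $(b-2)e_1$ are therefore $\gamma^{(i)}=(b-2-i)e_1+ie_2$ with $E=i\in[0,b-2]$, and the component $\Xi$ consists of the $\gamma^{(i)}$ and the $\gamma^{(i)}+e_k$ (Figure~\ref{fig:component}). It is finite and lies in $\mathbb N^r$. Its componentwise minimum is $0$, because $\gamma^{(b-2)}$ has first coordinate $0$ and $\gamma^{(0)}$ has all other coordinates $0$. So $\xi^b$ occurs in $\Pi$.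
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.6,yscale=1.6]
\node (t0) at (0,1) {$(3,0,0)$};
\node (t1) at (1,1) {$(2,1,0)$};
\node (t2) at (2,1) {$(1,2,0)$};
\node (t3) at (3,1) {$(0,3,0)$};
\node (t4) at (4,1) {$(2,0,1)$};
\node (t5) at (5,1) {$(1,1,1)$};
\node (t6) at (6,1) {$(0,2,1)$};
\node (b0) at (0,0) {$(2,0,0)$};
\node (b1) at (1,0) {$(1,1,0)$};
\node (b2) at (2,0) {$(0,2,0)$};
\draw (b0)--(t0) (b0)--(t1) (b0)--(t4);
\draw (b1)--(t1) (b1)--(t2) (b1)--(t5);
\draw (b2)--(t2) (b2)--(t3) (b2)--(t6);
\end{tikzpicture}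
\caption{A finite component for $r=3$, $m=b=4$, $\beta=(0,1,4)$. A vertex $\gamma\in\mathbb Z^3$ is drawn at horizontal position $E(\gamma)=\gamma_2+4\gamma_3$; the allowed ranges are $0\le E\le2$ for $|\gamma|=2$ (bottom row) and $0\le E\le6$ for $|\gamma|=3$ (top row), and edges join $\gamma$ to $\gamma+e_k$. The component lies in $\mathbb N^3$ and meets all three coordinate planes.}\label{fig:component}
\end{figure}

Nonnegativity alone would not suffice below: a power series $\Pi$ could become a polynomial of small degree after multiplication by a power of $1-\xi$. This is why Step 3 is needed. The independence of $F$ removes the torsion that we ignored at the end of Section~\ref{sec:local}.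

\begin{corollary}\label{cor:theta}
For $m\ge1$: $\Theta'_p(m)=0$ for $p>j+1$, $\Theta'_{j+1}(m)\cong\mathbb Z^{\theta(m)}$, and $\Theta'_j(m)$ is free.
\end{corollary}

\begin{proof}
Recall $r-2=j+1$. The group $H_{j+1}(\mathcal C)$ is a subgroup of the free group $\mathcal C_{j+1}$, hence free, and its rank is $\theta(m)$ by \eqref{eq:hom} for $F=\mathbb Q$. For a prime number $\ell_0$, \eqref{eq:hom}, Lemma~\ref{lem:count} and the universal coefficient theorem give
\[
\theta(m)=\dim H_{j+1}(\mathcal C\otimes\mathbb F_{\ell_0})=\theta(m)+\dim\operatorname{Tor}_1^{\mathbb Z}(H_j(\mathcal C),\mathbb F_{\ell_0}).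
\]
So the finitely generated group $H_j(\mathcal C)$ has no torsion.
\end{proof}

\section{End of the proof}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:necessary}]
Fix $\mathfrak p\in\mathcal P$ and insert Lemma~\ref{lem:remove} into Proposition~\ref{prop:formula}. Consider first a summand $\Theta'_p(m)$ and an index $i\ge1$. By Corollary~\ref{cor:theta} and \eqref{eq:lambda}, $\lambda_{i-p}(\Theta'_p(m))\ne0$ requires $p\le j+1$ and $i-p\le1-j$. This leaves $(i,p)=(1,j+1)$, $(2,j+1)$ and $(1,j)$. In the last two cases $i-p=1-j$ and the group is free, so the term vanishes. The first case gives $\theta(m)h^j(\mathfrak p)$, with sign $+$. The other summands contribute $\sum_{k=1}^y\alpha_k\varrho_k(m)$, where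
\[
\alpha_k=\sum_{i\ge1}(-1)^{i-1}\sum_p\lambda_{i-p}\big(\operatorname{Tor}^{P'}_{p-k}(\mathbb Z,S)\big)
\]
is a finite sum that does not depend on $m$. Summation over $\omega\in\mathbb N^{c-2}$ with $m=n-|\omega|\ge1$ multiplies generating functions by $(1-\xi)^{-(c-2)}$. Using $\sum_n\binom{n+d-1}d\xi^n=\xi/(1-\xi)^{d+1}$, $r+y+c-2=d$, and Lemmas~\ref{lem:remove} and~\ref{lem:count}, we obtain
\[
\sum_{n\ge0}H_{\mathfrak p}(n)\xi^n=\frac{B^2\chi(z;A_{\mathfrak p})\,\xi}{(1-\xi)^{d+1}}+\frac{V_{\mathfrak p}(\xi)}{(1-\xi)^d}+h^j(\mathfrak p)\frac{\Pi(\xi)}{(1-\xi)^{r+c-2}},\qquad\deg V_{\mathfrak p}\le y .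
\]
Multiply by $\varepsilon_{\mathfrak p}(1-\xi)^{d+1}$ and sum over $\mathcal P$. Since $d+1-(r+c-2)=y+1$,
\[
(1-\xi)^{d+1}\sum_{n\ge0}\mathcal H(n)\xi^n=V(\xi)+\kappa_0(1-\xi)^{y+1}\Pi(\xi),\qquad\deg V\le y+1,
\]
where $\kappa_0=\sum_{\mathfrak p\in\mathcal P}\varepsilon_{\mathfrak p}h^j(\mathfrak p)>0$ by the choice of $j$. The right side is a polynomial of degree exactly $D=y+1+\deg\Pi\ge b+1$, because $\deg\Pi\ge b>0$.

The coefficient of $\xi^D$ in $(1-\xi)^{d+1}\sum_na_n\xi^n$ is a fixed linear combination of $a_0,\dots,a_D$. By Lemmas~\ref{lem:limit} and~\ref{lem:post}, $l^{-c}$ times the coefficient of $\xi^D$ in $\xi g_{\mathfrak q_l}(\xi)$ has a nonzero limit. So for $l\gg0$ we have $\deg g_{\mathfrak q_l}\ge D-1\ge b$, that is, $n(\mathfrak q_l)\ge b-d$.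
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:prelim} we may assume that $A$ is complete, and the two forms of (4) agree. The implication $(1)\Rightarrow(2)$ is known, $(2)\Rightarrow(3)$ follows from $n(\mathfrak q)\le\operatorname{reg}G_{\mathfrak q}(A)$, $(3)\Rightarrow(4)$ is Proposition~\ref{prop:necessary}, and $(4)\Rightarrow(1)$ is Proposition~\ref{prop:sufficient}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) Let $\mathfrak p$ be a prime of $\hat A$ and $\mathfrak p_0\subseteq\mathfrak p$ a minimal prime. The complete local domain $\hat A/\mathfrak p_0$ has dimension $d$ and is catenary, so $\operatorname{ht}(\mathfrak p/\mathfrak p_0)=d-\dim\hat A/\mathfrak p$, and therefore $\dim\hat A_{\mathfrak p}=d-\dim\hat A/\mathfrak p$. Condition (4) then says that $\hat A_{\mathfrak p}$ is Cohen--Macaulay whenever $\dim\hat A/\mathfrak p\ge2$.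

(b) We have $\dim\hat A/\mathfrak a\le d-1\le1$ by Section~\ref{sub:duality}.

(c) The ring is $A=k[[X_1,\dots,X_d]]\oplus W\,k[[X_1,X_2]]$ with $W^2=0$. It is complete of dimension $d$, and $\operatorname{Ann}(W)=\mathfrak p=(X_3,\dots,X_d,W)$ is a prime with $\dim A/\mathfrak p=2$. The image of $W$ in $A_{\mathfrak p}$ is nonzero and killed by $\mathfrak p$, so $\operatorname{depth}A_{\mathfrak p}=0<d-2$ and (4) fails.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Castelnuovo--Mumford Regularity, Postulation Numbers And Relation Types},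
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412260025575WH}.

\bibitem{Hartshorne}
Hartshorne, \emph{Residues and Duality}.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Serre}
Serre, \emph{Local Algebra}.

\end{thebibliography}
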